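# Divergent spectral expansions for $U_2$ at level $9$

## 1. Compact operators over $\mathbf C_p$ and expansion in generalized eigenvectors

Let $p$ be a prime. We work over $\mathbf C_p$ with the valuation normalized by $v(p)=1$ and $|x|=p^{-v(x)}$. Banach spaces over $\mathbf C_p$ carry a non-Archimedean norm, so a series converges if and only if its terms tend to $0$.

**Definition 1 (compact operator).** A bounded operator $U$ on a Banach space $M$ is *compact* if it is a limit, in operator norm, of bounded operators of finite rank.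

Example. On $c_0$ with its standard basis $e_0,e_1,\dots$ and the sup norm, $Ue_n=t_ne_n$ with $t_n\to0$ is compact: truncate to the first $n$ coordinates.

We recall Riesz theory. Let $U$ be compact and $\lambda\ne0$. For $n$ large, $V_\lambda=\ker(U-\lambda)^n$ is the generalized $\lambda$-eigenspace and is finite dimensional. The subspace $N_\lambda=(U-\lambda)^nM$ is closed, $M=V_\lambda\oplus N_\lambda$, both summands are $U$-stable, and $U-\lambda$ is invertible on $N_\lambda$. Let $\pi_\lambda$ be the projection onto $V_\lambda$ along $N_\lambda$; it is bounded, it commutes with $U$, and $\pi_\lambda=0$ if $\lambda$ is not an eigenvalue. If $\mu\neq\lambda$ is also nonzero, then $U-\lambda$ is invertible on $V_\mu$, so $V_\mu=(U-\lambda)^nV_\mu\subset N_\lambda$. Hence $\pi_\lambda\pi_\mu=0$. For every $\varepsilon>0$ there are only finitely many eigenvalues with $|\lambda|\ge\varepsilon$.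

**Definition 2 (spectral expansion, property $(\mathbf C)$).** The spectral expansion of $f\in M$ is the formal series $\sum_\lambda\pi_\lambda(f)$ over the distinct nonzero eigenvalues of $U$. It *converges to $f$* if $\|\pi_\lambda(f)\|\to0$ and the sum equals $f$. We say that $(\mathbf C)$ holds for $U$ on $M$ if every $f\in M$ has a convergent spectral expansion converging to $f$.

Example. In the diagonal example with distinct nonzero $t_n$, the map $\pi_{t_n}$ is the $n$-th coordinate projection. The expansion of $f=\sum x_ne_n$ is $\sum x_ne_n$, and $(\mathbf C)$ holds.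

Replacing the norm by an equivalent one changes neither the $\pi_\lambda$ nor property $(\mathbf C)$.

**Definition 3 (approximation numbers).** For a bounded operator $T$ between Banach spaces and $J\ge1$,
$$s_J(T)=\inf\{\|T-T'\|:\ T'\text{ bounded},\ \operatorname{rank}T'<J\}.$$

Since $\operatorname{rank}(PT'Q)\le\operatorname{rank}T'$, we have $s_J(PTQ)\le\|P\|\,s_J(T)\,\|Q\|$.

Example. Let $Te_j=t_jf_j$ between two copies of $c_0$, with $|t_0|\ge|t_1|\ge\cdots$ and $t_j\to0$. Then $s_J(T)=|t_{J-1}|$. Keeping the coordinates $j<J-1$ gives an approximant of rank less than $J$ with error $|t_{J-1}|$. Conversely, if $\operatorname{rank}T'<J$, some $w\ne0$ in the $J$-dimensional span of $e_0,\dots,e_{J-1}$ has $T'w=0$, and $\|(T-T')w\|=\|Tw\|\ge|t_{J-1}|\,\|w\|$. The lower bound in Section 11 has the same form.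

## 2. Overconvergent forms, the operators $U_p,V_p,W_p$, and digit sums

Let $k$ be an integer and $\Gamma$ a congruence subgroup of level prime to $p$. Write $\omega$ for the line bundle of invariant differentials. The Hasse invariant is a section of $\omega^{p-1}$ in characteristic $p$ with $q$-expansion $1$. A local lift of it is defined up to multiples of $p$, so its valuation at a point is well defined when it is less than $1$.

**Definition 4 (the affinoids $X^{\rm rig}[r]$).** For $0\le r<p/(p+1)$, $X^{\rm rig}[r]$ is the affinoid subdomain of the rigid modular curve of level $\Gamma$ where the valuation of a local lift of the Hasse invariant is at most $r$. Thus $X^{\rm rig}[0]$ is the ordinary locus.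

Example. At a cusp the Hasse invariant has $q$-expansion $1$, so cusps lie in $X^{\rm rig}[0]$. In Section 5 we shall see that for $p=2$ and $\Gamma=\Gamma_0(9)$ the space $X^{\rm rig}[r]$ is the closed disc $\{|u|\le2^r\}$ for an explicit function $u=q-5q^4+\cdots$.

**Definition 5 (overconvergent forms).** For $0<r<p/(p+1)$, $M_k^\dagger(\Gamma,r)$ is the space of weight-$k$ overconvergent modular forms of level $\Gamma$ defined on $X^{\rm rig}[r]$. It is a Banach space under the supremum norm $\|\cdot\|_r$ on $X^{\rm rig}[r]$, and $U_p$ acts on it as a compact operator, by $\sum a_nq^n\mapsto\sum a_{pn}q^n$ on $q$-expansions.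

Example. In weight $0$ the constant $1$ lies in every $M_0^\dagger(\Gamma,r)$, and $U_p1=1$.

**Definition 6 ($V_p$ and $W_p$).** The value of $V_pf$ at $E$ depends only on $f$ at $E/C$, where $C$ is the canonical subgroup. This gives $V_p:M_k^\dagger(\Gamma,r)\to M_k^\dagger(\Gamma,r/p)$, with $\sum a_nq^n\mapsto\sum a_nq^{np}$ and $U_pV_p=1$. Put $W_p=1-V_pU_p$; on $q$-expansions $W_p$ acts by $\sum a_nq^n\mapsto\sum_{(n,p)=1}a_nq^n$.

Example. For $p=2$ and $f=q-q^4+\cdots$ we get $U_2f=-q^2+\cdots$ and $V_2f=q^2-q^8+\cdots$, while $W_2f=q+\cdots$ has lost its $q^4$ term.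

We use two known facts.

(a) If $r<1/(p+1)$, then $W_p$ maps $M_k^\dagger(\Gamma,r)$ to itself and is a projection onto $\ker(U_p)$, which is infinite dimensional.

(b) If $r>1/(p+1)$, then $\ker(U_p)$ on $M_k^\dagger(\Gamma,r)$ is trivial.

**Definition 7 (binary digit sum).** For $n\ge0$, $s(n)$ is the sum of the binary digits of $n$.

Example. $s(5)=2$ since $5=101_2$, and $v(5!)=v(120)=3=5-2$ for $p=2$.

For $p=2$ Legendre's formula is $v(n!)=n-s(n)$. It gives $s(n+1)=s(n)+1-v(n+1)$. Since binomial coefficients are integers it also gives $s(m+n)\le s(m)+s(n)$. Clearly $s(2n)=s(n)$, and $s(n)\le1+\log_2n$ for $n\ge1$.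

## 3. Is triviality of $\ker U_p$ enough? The conjecture on $1/(p+1)<r<p/(p+1)$

Suppose $U_pf=0$ with $f\ne0$. Then $U_p\pi_\lambda f=\pi_\lambda U_pf=0$, and $U_p$ is invertible on $V_\lambda$, so every $\pi_\lambda f$ vanishes. The spectral expansion of $f$ is then $0\neq f$. By fact (a) this does happen for $r<1/(p+1)$. By fact (b) the obstruction disappears for $r>1/(p+1)$. The following conjecture is posed in "Congruences Between Modular Forms", https://swc-math.github.io/aws/2013/2013CalegariLectureNotes.pdf.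

**Conjecture.** Suppose that $r\in(1/(p+1),p/(p+1))$. Then any $f\in M_k^\dagger(\Gamma,r)$ has a convergent spectral expansion which converges to $f$.

Convergence here is in $\|\cdot\|_r$, that is, uniform on all of $X^{\rm rig}[r]$. This is much more restrictive than convergence of $q$-expansions, which is uniform convergence on $X^{\rm rig}[0]$. We prove that the conjecture is false. As $X^{\rm rig}[r]$ is an affinoid, $r\in\mathbf Q$ throughout.

**Theorem 1.** Let $p=2$, $\Gamma=\Gamma_0(9)$, $k=0$. For every $r\in(1/3,2/3)$, $(\mathbf C)$ fails for $U_2$ on $M_0^\dagger(\Gamma_0(9),r)$. So the conjecture is false.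

**Theorem 2.** Let $p=2$, $k\in\{0,2\}$, $\Gamma=\Gamma_0(9m)$ or $\Gamma_1(9m)$ with $m$ odd, $r\in(1/3,2/3)$. Then $(\mathbf C)$ fails for $U_2$ on $M_k^\dagger(\Gamma,r)$, and the set of $f$ whose spectral expansion converges to $f$ is meager.

We first see how far abstract arguments go. On a finite-dimensional space over $\mathbf C_p$, an injective operator has no generalized eigenspace for $0$, so the space is the sum of the $V_\lambda$, and $(\mathbf C)$ holds. One might hope that injectivity also suffices for compact operators. It does not. On $c_0$ let $Ue_n=p^ne_{n+1}$. This is compact and injective. If $Ux=\lambda x$ with $\lambda\ne0$, comparing coordinates gives $0=\lambda x_0$ and $p^nx_n=\lambda x_{n+1}$, hence $x=0$. There are no nonzero eigenvalues, so every spectral expansion is empty.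

A dense span of eigenvectors does not suffice either. Take $c_0\oplus c_0$ with bases $e_j$, $f_j$ ($j\ge0$), the max norm, and
$$Ue_j=p^{3j}f_j,\qquad Uf_j=p^{j}e_j .$$
Then $U(e_j\pm p^jf_j)=\pm p^{2j}(e_j\pm p^jf_j)$. So $U$ is injective, the eigenvalues $\pm p^{2j}$ are distinct, and the eigenvectors have dense span. But
$$f_j=\tfrac12p^{-j}\big[(e_j+p^jf_j)-(e_j-p^jf_j)\big],$$
so $\pi_{p^{2j}}(f_j)=\frac12p^{-j}(e_j+p^jf_j)$ has norm at least $p^j$. For $f=\sum_jp^{\lfloor j/2\rfloor}f_j$ the terms $\pi_{p^{2j}}(f)$ have norm at least $p^{\,j-\lfloor j/2\rfloor}\to\infty$, and the expansion diverges. The eigenvalues see only the product $p^{3j}\cdot p^j$. The divergence comes from the imbalance between the two maps $e_j\mapsto p^{3j}f_j$ and $f_j\mapsto p^jf_j$-to-$e_j$, that is, between $U:\langle e_j\rangle\to\langle f_j\rangle$ and $U:\langle f_j\rangle\to\langle e_j\rangle$. Their approximation numbers are $p^{-3(J-1)}$ and $p^{-(J-1)}$.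

For overconvergent forms we cannot write down eigenvectors. We need a test for imbalance that does not mention them.

## 4. Two subspaces interchanged by a compact operator

**Lemma 1.** Let $U$ be compact on $M$ and $H\subset M$ a closed $U$-stable subspace that is the image of a bounded projection $e$ of $M$. Then $U|_H$ is compact, and $\pi_\lambda|_H$ is the corresponding projection for $U|_H$ (zero if $\lambda$ is not an eigenvalue of $U|_H$). So $(\mathbf C)$ for $M$ implies $(\mathbf C)$ for $H$.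

*Proof.* If $U$ is the limit of finite-rank operators $T_i$, then $U|_H=eU|_H$ is the limit of the finite-rank operators $eT_i|_H:H\to H$. By Riesz theory on $H$, for $n$ large, $H=V'\oplus N'$ with $V'=\ker\big((U-\lambda)^n|_H\big)$ and $N'=(U-\lambda)^nH$. Then $V'\subset V_\lambda$ and $N'\subset(U-\lambda)^nM=N_\lambda$. Write $f\in H$ as $f=v'+n'$; then $\pi_\lambda f=v'$, which is the projection computed in $H$. $\square$

**Lemma 2.** Let $H=H_1\oplus H_2$ with $H_1,H_2$ closed, and let $U$ be compact on $H$ with $X:=U|_{H_1}:H_1\to H_2$ and $Y:=U|_{H_2}:H_2\to H_1$. If $(\mathbf C)$ holds for $H$, there is $B\ge1$ with $s_J(Y)\le B^2s_J(X)$ and $s_J(X)\le B^2s_J(Y)$ for all $J$.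

The idea of the proof is this. The spectrum of $U$ is symmetric under $\lambda\mapsto-\lambda$. Choose one eigenvalue from each pair and let $S$ be $+1$ on the chosen half and $-1$ on the other half. If $(\mathbf C)$ holds, $S$ is a bounded involution. It commutes with $U$, it swaps $H_1$ and $H_2$, and it turns $X$ into $Y$.

*Proof.* **Step 1: a uniform bound on the projections.** For each $f$ we have $\pi_\lambda f\to0$, so $\sup_\lambda\|\pi_\lambda f\|<\infty$. By Banach–Steinhaus, $\sup_\lambda\|\pi_\lambda\|<\infty$.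

**Step 2: the symmetry of the spectrum.** Let $\rho=1$ on $H_1$ and $\rho=-1$ on $H_2$; it is bounded, by the open mapping theorem. Since $U$ interchanges $H_1$ and $H_2$, $\rho U=-U\rho$. Hence $(U+\lambda)\rho=-\rho(U-\lambda)$, so $\rho$ carries $V_\lambda,N_\lambda$ to $V_{-\lambda},N_{-\lambda}$. That is, $\rho\pi_\lambda=\pi_{-\lambda}\rho$.

**Step 3: construction of $S$.** Since $\lambda\ne-\lambda$, we can choose $\epsilon:\mathbf C_p^*\to\{\pm1\}$ with $\epsilon(-\lambda)=-\epsilon(\lambda)$. Put $Sf=\sum_\lambda\epsilon(\lambda)\pi_\lambda f$. The series converges because $\pi_\lambda f\to0$, and $S$ is bounded by Step 1. As $\pi_\lambda\pi_\mu=0$ for $\lambda\ne\mu$, $\pi_\lambda Sf=\epsilon(\lambda)\pi_\lambda f$. So $S^2f=\sum_\lambda\epsilon(\lambda)^2\pi_\lambda f=\sum_\lambda\pi_\lambda f=f$ by $(\mathbf C)$. Also $SU=US$, as each $\pi_\lambda$ commutes with $U$.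

**Step 4: $S$ interchanges $H_1$ and $H_2$.** We have
$$\rho Sf=\sum_\lambda\epsilon(\lambda)\pi_{-\lambda}\rho f=-\sum_\lambda\epsilon(-\lambda)\pi_{-\lambda}\rho f=-S\rho f .$$
If $\rho f=f$ then $\rho(Sf)=-Sf$, so $Sf\in H_2$; likewise $S$ maps $H_2$ to $H_1$.

**Step 5: comparison of $X$ and $Y$.** Let $S_1=S|_{H_1}:H_1\to H_2$ and $S_2=S|_{H_2}:H_2\to H_1$; then $S_1S_2=1$ and $S_2S_1=1$. Restricting $SU=US$ to $H_1$ gives $S_2X=YS_1$, and to $H_2$ gives $S_1Y=XS_2$. Therefore $X=S_1YS_1$ and $Y=S_2XS_2$. Take $B=\max(1,\|S_1\|,\|S_2\|)$. $\square$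

From now on $p=2$, and $U=U_2$, $M_k(r)=M_k^\dagger(\Gamma_0(9),r)$. We shall find two such subspaces inside $M_0(r)$ and show that no $B$ exists.

## 5. $X^{\rm rig}[r]$ at level $\Gamma_0(9)$ as the disc $|u|\le2^r$

**Step 1: passing to $X(3)$.** The purpose is to have a fine moduli scheme on which $\omega$ has degree $1$. If $\begin{pmatrix}a&b\\c&d\end{pmatrix}\in\Gamma_0(9)$ then $ad\equiv1\pmod 9$, so $a\equiv d\equiv\pm1\pmod3$. Thus $\Gamma_0(9)=\pm\Gamma'$ with $\Gamma'=\Gamma_0(9)\cap\Gamma_1(3)$. The substitution $z\mapsto3z$ conjugates $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ to $\begin{pmatrix}a&3b\\c/3&d\end{pmatrix}$, so it conjugates $\Gamma'$ to $\Gamma(3)$ and induces $X_0(9)\cong X(3)$.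

In moduli terms, let $G\subset E$ be cyclic of order $9$ and $E'=E/G[3]$. The subgroups $E[3]/G[3]$ and $G/G[3]$ of order $3$ in $E'[3]$ are distinct, since $G\ne E[3]$. A basis of $E'[3]$ with fixed Weil pairing adapted to them is unique up to sign. The isogeny $E\to E'$ has degree $3$, prime to $2$. In the case of good reduction it therefore extends to an étale isogeny over the ring of integers, induces an isomorphism on $\omega$, and preserves the Hasse invariant. For multiplicative reduction and at cusps both Hasse valuations are $0$. So the Hasse valuation may be computed on $X(3)$.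

Let $\mathcal X$ be the fine moduli scheme over $\mathbf Z_2[\zeta_3]$ of generalized elliptic curves with full level-$3$ structure of fixed Weil pairing. It is smooth and proper with geometrically connected fibers (Deligne–Rapoport), and $\omega$ has degree $[\mathrm{SL}_2(\mathbf Z):\Gamma(3)]/24=24/24=1$ on fibers. The parameter at $\infty$ is $q_3=e^{2\pi iz/3}$, which becomes $q$ after $z\mapsto3z$.

**Step 2: two sections of $\omega$.** Put
$$A=\sum_{m,n\in\mathbf Z}q^{3(m^2+mn+n^2)}=1+6q^3+\cdots,\qquad C=\frac{\eta(9z)^3}{\eta(3z)}=q+q^4+\cdots .$$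
Here $A=a(3z)$, where $a\in M_1(\Gamma_0(3),\chi_{-3})$ is the hexagonal theta series. Its nonconstant coefficients are divisible by $6$, because the six units of $\mathbf Z[\zeta_3]$ act freely on the nonzero elements of given norm. For $C$ we use the eta-quotient criterion with exponents $r_9=3$, $r_3=-1$: $\sum\delta r_\delta=27-3=24$, $\sum\frac9\delta r_\delta=3-3=0$, and $\prod\delta^{r_\delta}=9^3/3=3^5$. So $C$ has weight $1$, level $\Gamma_0(9)$ and character $\chi_{-3}$. By Ligozat's formula its order at a cusp of denominator $d$ is $\frac9{24}\cdot\frac{1}{d\gcd(d,9/d)}\left(\frac{3\gcd(d,9)^2}{9}-\frac{\gcd(d,3)^2}{3}\right)$. The bracket is $\frac13-\frac13=0$ for $d=1$, $3-3=0$ for $d=3$, and $27-3=24$ for $d=9$. So $C$ has order $1$ at $\infty$, order $0$ at the other cusps, and it has no zeros in the upper half plane.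

The character $\chi_{-3}$ is trivial on $\Gamma'$. Hence $A(z/3)$ and $C(z/3)$ are weight-$1$ forms on $\Gamma(3)$ with $q_3$-expansions in $\mathbf Z[[q_3]]$. By the $q$-expansion principle they are sections of $\omega$ on $\mathcal X$. We still write $A,C$ for them. Note $A\in\mathbf Z[[q^3]]$ and $C\in q\mathbf Z[[q^3]]$.

**Step 3: the isomorphism with $\mathbf P^1$.** Since $A\equiv1\bmod2$, $A$ lifts the Hasse invariant, a section of $\omega^{2-1}=\omega$ with $q$-expansion $1$. As $\omega$ has degree $1$, on the special fiber $A$ has a single zero, not at $\infty$, and $C$ has a single zero, at $\infty$. On the generic fiber $C$ vanishes only at $\infty$, where $A=1$. So $A$ and $C$ have no common zero, and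
$$u=C/A=(q+q^4+\cdots)(1-6q^3+\cdots)=q-5q^4+\cdots\in q\mathbf Z[[q^3]]$$
defines a morphism $\mathcal X\to\mathbf P^1_{\mathbf Z_2[\zeta_3]}$ of degree $1$ on fibers. This is an isomorphism on fibers, hence an isomorphism.

**Step 4: the disc.** Let $A_x,C_x$ be the values at a point $x$ with respect to a local generator of $\omega$. Since $A$ and $C$ do not both vanish at the reduction of $x$, $\min(v(A_x),v(C_x))=0$. If $v(A_x)=0$, then $|u(x)|\le1$. If $v(A_x)>0$, then $v(C_x)=0$ and $|u(x)|=2^{v(A_x)}$. So for $0\le r<1$,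
$$\{v(A_x)\le r\}=\{|u|\le2^r\},$$
and for $r<2/3$ this is $X^{\rm rig}[r]$. In particular $M_0(r)$ is the algebra of series $\sum c_mu^m$ with $|c_m|2^{rm}\to0$, with norm $\max|c_m|2^{rm}$. Since $u=q+\cdots$, such functions are determined by their $q$-expansions.

## 6. The Hauptmodul of $X_0(18)$ and the matrix of $U_2$

The operator $U_2$ is a trace along the level-$2$ correspondence, so we look for a coordinate coming from $X_0(18)$.

**Step 1: the Hauptmodul $F$.** Put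
$$F=\frac{C(2z)}{C(z)}=\frac{\eta(18z)^3\eta(3z)}{\eta(6z)\eta(9z)^3}=q-q^4+\cdots\in q\mathbf Z[[q^3]].$$
It has weight $0$, and $\sum\delta r_\delta=54+3-6-27=24$, $\sum\frac{18}\delta r_\delta=3+6-3-6=0$, $\prod\delta^{r_\delta}=\frac{18^3\cdot3}{6\cdot9^3}=4$, a square. So $F$ is a function on $X_0(18)$. By Ligozat's formula its order at a cusp of denominator $d\mid18$ is
$$\tfrac{18}{24}\,\tfrac{S(d)}{d\,\gcd(d,18/d)},\qquad S(d)=\tfrac{3\gcd(d,18)^2}{18}+\tfrac{\gcd(d,3)^2}3-\tfrac{\gcd(d,6)^2}6-\tfrac{3\gcd(d,9)^2}9 .$$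
We compute $S(1)=\frac16+\frac13-\frac16-\frac13=0$, $S(2)=\frac23+\frac13-\frac23-\frac13=0$, $S(3)=\frac32+3-\frac32-3=0$, $S(6)=6+3-6-3=0$, $S(9)=\frac{27}2+3-\frac32-27=-12$, $S(18)=54+3-6-27=24$. So $F$ has a simple zero at $\infty$, a simple pole at the cusp $1/9$ (the only one of denominator $9$), and no other zeros or poles. Thus $F$ is a Hauptmodul of $X_0(18)$.

**Step 2: $u$ in terms of $F$.** The function $u$ on $X_0(18)$ has degree $[\Gamma_0(9):\Gamma_0(18)]=3$. The only zero of $u$ on $X_0(9)$ is simple, at $\infty$. Above it lie $\infty$ (with $e=1$) and $1/9$ (of width $2$, so $e=2$). So $u$, as a rational function of $F$ of degree $3$, has a simple zero at $F=0$ and a double zero at $F=\infty$. That is, $u=F/g(F)$ with $\deg g=3$, and $g(0)=1$ by leading terms. Since $F/u\in\mathbf Z[[q^3]]$ and $F^i\in q^i\mathbf Z[[q^3]]$, only $F^0$ and $F^3$ occur: $g=1+cF^3$. From $F/u=(1-q^3+\cdots)/(1-5q^3+\cdots)=1+4q^3+\cdots$ we get $c=4$: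
$$u=\frac{F}{1+4F^3}.\tag{6.1}$$

**Step 3: $u(2z)$ in terms of $F$.** Let
$$w=\begin{pmatrix}10&1\\18&2\end{pmatrix}=\begin{pmatrix}5&1\\9&2\end{pmatrix}\begin{pmatrix}2&0\\0&1\end{pmatrix},$$
of determinant $2$. It is an Atkin–Lehner involution of $X_0(18)$. It sends $\infty$ to $10/18=5/9$, that is, to the cusp $1/9$, so it interchanges $\infty$ and $1/9$. Hence $F\circ w=\kappa/F$ for a constant $\kappa$. Since $\begin{pmatrix}5&1\\9&2\end{pmatrix}\in\Gamma_0(9)$, $u\circ w=u(2z)$. Applying $w$ to (6.1),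
$$u(2z)=\frac{\kappa/F}{1+4\kappa^3/F^3}=\frac{\kappa F^2}{F^3+4\kappa^3}.$$
The leading term $q^2=\kappa q^2/(4\kappa^3)$ gives $4\kappa^2=1$, so $4\kappa^3=\kappa$ and $u(2z)=F^2/(1+F^3/\kappa)$. Now $u(2z)=q^2-5q^8+\cdots$ has no $q^5$ term, while the right side has $q^5$-coefficient $-2-1/\kappa$. So $\kappa=-\frac12$ and
$$u(2z)=\frac{F^2}{1-2F^3}.\tag{6.2}$$

**Step 4: $F$ as a coordinate on the disc.** We want to expand overconvergent functions in powers of $F$. On the algebra $M_0(r)$, $r<2/3$, let $\sigma$ be the substitution $u\mapsto u/(1+4u^3)$. Since $\|4u^3\|=2^{3r-2}<1$,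
$$\sigma(u)-u=\frac{-4u^4}{1+4u^3}\quad\text{has norm}\quad2^{3r-2}\|u\| .$$
From $\sigma(u)^m-u^m=(\sigma(u)-u)\sum_{i=0}^{m-1}\sigma(u)^iu^{m-1-i}$ we get $\|\sigma(u^m)-u^m\|\le2^{3r-2}\|u^m\|$. So $\|\sigma-1\|<1$, and $\sigma$ is an isometric automorphism. Put $T=\sigma^{-1}(u)$. Applying $\sigma$ to both sides shows $u=T/(1+4T^3)$. Because $\sigma^{-1}$ is an isometric automorphism, every element of $M_0(r)$ is uniquely $\sum f_mT^m$ with $|f_m|2^{rm}\to0$, of norm $\max|f_m|2^{rm}$. As $\sigma(u)$ is $u$ times a unit, $\sigma$ preserves the ideal $(u)$, and so $T\in(u)$. Hence the $q$-expansion of $T$ lies in $q\,\mathbf C_2[[q]]$ and satisfies $T=u(1+4T^3)$. That equation determines the coefficients one after another, and by (6.1) $F(q)$ is also a solution. So $T(q)=F(q)$. We write $F$ for $T$: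
$$M_0(r)=\Big\{\sum_{m\ge0}f_mF^m:\ |f_m|2^{rm}\to0\Big\},\qquad\Big\|\sum f_mF^m\Big\|_r=\max|f_m|2^{rm}.$$

**Step 5: the quadratic equation.** We compute $UF^m$ on $q$-expansions. Let $t=q^{1/2}$, $F=F(q)$, and let $x=F(t)$ or $F(-t)$. By (6.2) with $t$ or $-t$ in place of $q$, and by (6.1), $\frac{x^2}{1-2x^3}=u(q)=\frac F{1+4F^3}$, that is,
$$0=2Fx^3+(1+4F^3)x^2-F=(2Fx+1)(x^2+2F^2x-F).$$
As $2Fx+1$ is a unit in $\mathbf Z[[t]]$ and $F(t)\ne F(-t)$, the series $x_\pm=F(\pm t)$ are the two roots of $x^2+2F^2x-F$. So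
$$UF^m=\tfrac12(x_+^m+x_-^m),\qquad x_++x_-=-2F^2,\qquad x_+x_-=-F .$$

**Step 6: Waring's formula.** Let $e_1,e_2$ be the sum and product of $x_\pm$. Then $\sum_{m\ge1}\frac{x_+^m+x_-^m}mz^m=-\log(1-e_1z+e_2z^2)=\sum_{n\ge1}\frac{(e_1z-e_2z^2)^n}n$. The coefficient of $z^m$ (put $n=m-k$) gives
$$x_+^m+x_-^m=\sum_{0\le k\le m/2}(-1)^k\,m\,\frac{(m-k-1)!}{k!\,(m-2k)!}\,e_1^{m-2k}e_2^k .$$
With $e_1=-2F^2$ and $e_2=-F$ the sign is $(-1)^k(-1)^{m-2k}(-1)^k=(-1)^m$. So for $m\ge1$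
$$UF^m=(-1)^m\sum_{0\le k\le m/2}\tfrac m2\,\frac{(m-k-1)!}{k!\,(m-2k)!}\,2^{m-2k}F^{2m-3k}.\tag{6.3}$$
By hand: $UF=-F^2$, $UF^2=F+2F^4$, $UF^4=F^2+8F^5+8F^8$, $UF^5=-(5F^4+20F^7+16F^{10})$.

**Step 7: the two interchanged subspaces.** In (6.3), $2m-3k\equiv2m\pmod3$. Let $M^i$ be the closed span of the $F^m$ with $m\equiv i\pmod3$. Then $U$ maps $M^1\to M^2$ and $M^2\to M^1$. Put $H=M^1\oplus M^2$, the image of a coordinate projection of norm $1$, and let $H_1=M^1$, $H_2=M^2$, with $X,Y$ as in Lemma 2. From now on $1/n!:=0$ for integers $n<0$, so that $\frac{n+1}{(n+1)!}=\frac1{n!}$ for all $n\in\mathbf Z$. Put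
$$K_{ba}=\frac{(a+b)!}{(2a-b)!\,(2b-a+1)!}\qquad(a,b\ge0).$$
Taking $m=3a+1$, $k=2a-b$ in (6.3) gives $m-k-1=a+b$, $m-2k=2b-a+1$, $2m-3k=3b+2$. Taking $m=3b+2$, $k=2b-a+1$ gives $m-k-1=a+b$, $m-2k=2a-b$, $2m-3k=3a+1$. So $XF^{3a+1}=\sum_bX_{ba}F^{3b+2}$ and $YF^{3b+2}=\sum_aY_{ab}F^{3a+1}$ with
$$X_{ba}=(-1)^{a+1}(3a+1)2^{2b-a}K_{ba},\qquad Y_{ab}=(-1)^b(3b+2)2^{2a-b-1}K_{ba}.\tag{6.4}$$

Both operators are governed by the same matrix $K$. They differ, apart from powers of $2$, in the factors $3a+1$ and $3b+2$. When $3a+1$ is divisible by a high power of $2$, the factor $3a+2$ is odd, and this is the source of the imbalance.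

## 7. The triangular factorization $K=LDM$

The first idea for estimating $s_J(X)$ and $s_J(Y)$ is to read the sizes off the diagonal of $K$. The entries are $K_{jj}=\frac{(2j)!}{j!(j+1)!}=1,1,2,5,\dots$. This gives wrong answers, because off-diagonal entries interfere. The upper left corner (rows $b=0,1,2$, columns $a=0,1,2$) factors as
$$\begin{pmatrix}1&\frac12&0\\0&1&1\\0&\frac14&2\end{pmatrix}=\begin{pmatrix}1&0&0\\0&1&0\\0&\frac14&1\end{pmatrix}\begin{pmatrix}1&&\\&1&\\&&\frac74\end{pmatrix}\begin{pmatrix}1&\frac12&0\\0&1&1\\0&0&1\end{pmatrix}.$$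
The third pivot has valuation $-2$, although $K_{22}=2$ has valuation $1$. The pivots are what we need, so we carry out the elimination for the whole infinite matrix.

**Step 1: candidates for the triangular factors.** Let $\beta_j=(2j+1)^2$, $\alpha_i=i^2$, $\alpha'_i=(i-1)^2$. For $j\le b$ put
$$\Phi_{bj}=\frac{\prod_{i=1}^b(\beta_j-\alpha_i)}{\prod_{0\le i\le b,\,i\ne j}(\beta_j-\beta_i)},$$
and $\Phi_{bj}=0$ for $j>b$. Let $\Phi'_{aj}$ be the same with $\alpha'$ in place of $\alpha$ and $a$ in place of $b$. The diagonal entries are nonzero, because $\beta_j=i^2$ or $(i-1)^2$ is impossible for $1\le i\le j$. For all $b,j\ge0$,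
$$(\beta_j-\beta_{b+1})\Phi_{b+1,j}=(\beta_j-\alpha_{b+1})\Phi_{bj}.\tag{7.1}$$
This is clear for $j\le b$, and both sides are $0$ if $j>b$. Likewise for $\Phi',\alpha'$. Let $\gamma_0=\gamma'_0=1$ and
$$\gamma_{b+1}=-\frac{2(b+1)}{2b+3}\gamma_b,\qquad\gamma'_{a+1}=-\frac{2(a+2)}{2a+1}\gamma'_a,\qquad k_{ba}=\frac{K_{ba}}{\gamma_b\gamma'_a}.$$

**Step 2: a relation without $j$.** We look for a recursion satisfied by $\Phi\Delta\Phi'^T$ for every diagonal $\Delta$. Fix $j$ and put $f_0=\Phi_{bj}$, $f_1=\Phi_{b+1,j}$, $g_0=\Phi'_{aj}$, $g_1=\Phi'_{a+1,j}$. Rearranged, (7.1) says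
$$\beta_j(f_1-f_0)=\beta_{b+1}f_1-\alpha_{b+1}f_0,\qquad\beta_j(g_1-g_0)=\beta_{a+1}g_1-\alpha'_{a+1}g_0 .$$
Computing $\beta_j(f_1-f_0)(g_1-g_0)$ in two ways gives
$$(f_1-f_0)(\beta_{a+1}g_1-\alpha'_{a+1}g_0)-(\beta_{b+1}f_1-\alpha_{b+1}f_0)(g_1-g_0)=0 .$$
Expanded, this says that $k_{ba}=\Phi_{bj}\Phi'_{aj}$ satisfies, for all $a,b\ge0$,
$$(\beta_{a+1}-\beta_{b+1})k_{b+1,a+1}+(\beta_{b+1}-\alpha'_{a+1})k_{b+1,a}+(\alpha_{b+1}-\beta_{a+1})k_{b,a+1}+(\alpha'_{a+1}-\alpha_{b+1})k_{ba}=0.\tag{7.2}$$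
The index $j$ has disappeared from the coefficients. By linearity $\Phi\Delta\Phi'^T$ satisfies (7.2) for every diagonal $\Delta$; each entry is a finite sum.

**Step 3: $k_{ba}=K_{ba}/(\gamma_b\gamma'_a)$ satisfies (7.2).** Let $s=a+b$, $P=2a-b$, $Q=2b-a+1$ (in this step $s$ is an integer, not the digit sum). As differences of squares, the four coefficients in (7.2) are
$$4(a-b)(s+3),\quad(Q+2)(a+2b+3),\quad-(P+2)(2a+b+4),\quad(a-b-1)(s+1),$$
and
$$K_{b+1,a+1}=\tfrac{(s+2)!}{(P+1)!(Q+1)!},\quad K_{b+1,a}=\tfrac{(s+1)!}{(P-1)!(Q+2)!},\quad K_{b,a+1}=\tfrac{(s+1)!}{(P+2)!(Q-1)!},\quad K_{ba}=\tfrac{s!}{P!\,Q!}.$$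
Multiply (7.2) by $\gamma_{b+1}\gamma'_{a+1}$. The four $K$'s are then multiplied by $1$, $-\frac{2(a+2)}{2a+1}$, $-\frac{2(b+1)}{2b+3}$ and $\frac{4(a+2)(b+1)}{(2a+1)(2b+3)}$. The rule $\frac{n+1}{(n+1)!}=\frac1{n!}$ gives $\frac{Q+2}{(Q+2)!}=\frac1{(Q+1)!}$, $\frac1{(P-1)!}=\frac{P(P+1)}{(P+1)!}$, $\frac{P+2}{(P+2)!}=\frac1{(P+1)!}$, $\frac1{(Q-1)!}=\frac{Q(Q+1)}{(Q+1)!}$ and $\frac1{P!Q!}=\frac{(P+1)(Q+1)}{(P+1)!(Q+1)!}$. So the four terms are $\frac{s!\,(s+1)}{(P+1)!(Q+1)!}$ times, respectively,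
$$4(a-b)(s+2)(s+3),\quad-\tfrac{2(a+2)}{2a+1}(a+2b+3)P(P+1),\quad\tfrac{2(b+1)}{2b+3}(2a+b+4)Q(Q+1),\quad\tfrac{4(a+2)(b+1)}{(2a+1)(2b+3)}(a-b-1)(P+1)(Q+1).$$
Multiplying by $(2a+1)(2b+3)$, we must show that
$$\begin{aligned}\Theta={}&4(a-b)(s+2)(s+3)(2a+1)(2b+3)-2(a+2)(2b+3)(a+2b+3)P(P+1)\\&+2(b+1)(2a+1)(2a+b+4)Q(Q+1)+4(a+2)(b+1)(a-b-1)(P+1)(Q+1)\end{aligned}$$
vanishes. As a polynomial in $a$ it has degree at most $4$, with $a^4$-coefficient $8(2b+3)-8(2b+3)+8(b+1)-8(b+1)=0$. So the degree is at most $3$. We exhibit four zeros.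

* $a=\frac{b-1}2$. Here $P+1=0$, so the 2nd and 4th terms vanish. With $a-b=-\frac{b+1}2$, $s+2=Q=\frac{3(b+1)}2$, $s+3=Q+1=\frac{3b+5}2$, $2a+1=b$, $2a+b+4=2b+3$, the 1st and 3rd are $\mp\frac32b(b+1)^2(2b+3)(3b+5)$.
* $a=2b+2$. Here $Q+1=0$, so the 3rd and 4th vanish. With $a-b=b+2$, $s+2=P=3b+4$, $s+3=P+1=3b+5$, $2a+1=a+2b+3=4b+5$, $a+2=2(b+2)$, the 1st and 2nd are $\pm4(b+2)(2b+3)(4b+5)(3b+4)(3b+5)$.
* $a=-2$. The 2nd and 4th vanish. With $a-b=-(b+2)$, $s+2=b$, $s+3=b+1$, $2a+1=-3$, $2a+b+4=b$, $Q=2b+3$, $Q+1=2(b+2)$, the 1st and 3rd are $\pm12b(b+1)(b+2)(2b+3)$.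
* $a=-\frac12$. The 1st and 3rd vanish. With $P=-(b+1)$, $P+1=-b$, $a+2=\frac32$, $a+2b+3=Q+1=2b+\frac52$, $a-b-1=-\frac{2b+3}2$, the 2nd and 4th are $\mp3b(b+1)(2b+3)(2b+\frac52)$.

For every integer $b\ge1$ these four values of $a$ are distinct, so $\Theta=0$ for all $a$. As $\Theta$ is a polynomial in $b$ too, it is identically $0$.

**Step 4: $k=\Phi\Delta\Phi'^T$ for a suitable $\Delta$.** A solution of (7.2) is determined by row $0$, column $0$ and the diagonal, so we match these. Choose $\Delta$ recursively with $(\Phi\Delta\Phi'^T)_{bb}=k_{bb}$ for all $b$; this is possible as $\Phi_{bb}\Phi'_{bb}\ne0$. In particular $\Delta_0=k_{00}=1$.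

Column $0$: for $b\ge1$, $(\Phi\Delta\Phi'^T)_{b0}=\Phi_{b0}=0$ (factor $\beta_0-\alpha_1=0$), and $K_{b0}=0$ since $1/(-b)!=0$. Row $0$: $(\Phi\Delta\Phi'^T)_{0a}=\Phi'_{a0}$. For $a\ge2$ this is $0$ (factor $\beta_0-\alpha'_2=0$), and $K_{0a}=0$ since $1/(1-a)!=0$. For $a=1$, $\Phi'_{10}=\frac{1-0}{1-9}=-\frac18$ and $k_{01}=\frac{1/2}{-4}=-\frac18$.

The difference $k-\Phi\Delta\Phi'^T$ satisfies (7.2) and vanishes on row $0$, column $0$ and the diagonal. For $a\ne b$ the coefficient $\beta_{a+1}-\beta_{b+1}$ is nonzero. So (7.2) expresses the entry at $(b+1,a+1)$ through entries with smaller index sum, and the difference vanishes by induction on the index sum. Therefore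
$$K=LDM,\qquad L_{bj}=\frac{\gamma_b\Phi_{bj}}{\gamma_j\Phi_{jj}},\quad M_{ja}=\frac{\gamma'_a\Phi'_{aj}}{\gamma'_j\Phi'_{jj}},\quad D_j=\gamma_j\Phi_{jj}\Delta_j\Phi'_{jj}\gamma'_j,\tag{7.3}$$
with $L$ lower and $M$ upper unitriangular.

**Step 5: recursions for $L$ and $M$.** These feed all later estimates. From (7.1), with $\beta_j-\alpha_{b+1}=(2j-b)(2j+b+2)$, $\beta_j-\beta_{b+1}=-4(b+1-j)(j+b+2)$, $\beta_j-\alpha'_{a+1}=(2j+1-a)(2j+1+a)$ and the definition of $\gamma,\gamma'$, we get for $b\ge j$ resp. $a\ge j$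
$$L_{b+1,j}=\frac{(b+1)(2j-b)(2j+b+2)}{2(2b+3)(b+1-j)(j+b+2)}L_{bj},\qquad M_{j,a+1}=\frac{(a+2)(2j+1-a)(2j+1+a)}{2(2a+1)(a+1-j)(j+a+2)}M_{ja}.\tag{7.4}$$
The factors $2j-b$ and $2j+1-a$ show that $L_{bj}=0$ for $b>2j$ and $M_{ja}=0$ for $a>2j+1$.

**Step 6: the valuation of the pivots.** We look at an entry of $K$ in which a single pivot occurs. In $K_{j,2j+1}=\sum_{i\le j}L_{ji}D_iM_{i,2j+1}$ only $i=j$ contributes, as $M_{i,2j+1}=0$ for $i<j$. So
$$D_jM_{j,2j+1}=K_{j,2j+1}=\frac{(3j+1)!}{(3j+2)!\,0!}=\frac1{3j+2}.$$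
From (7.4) with $a=j+l$,
$$M_{j,2j+1}=\prod_{l=0}^j\frac{(j+l+2)(j+1-l)(3j+l+1)}{2(2j+2l+1)(l+1)(2j+l+2)} .$$
The products of $j+1-l$ and of $l+1$ are both $(j+1)!$ and cancel. The $2j+2l+1$ are odd. The product of the $j+l+2$ is $(2j+2)!/(j+1)!$, of valuation $j+1$, and the $2$'s contribute $-(j+1)$. Using $s(4j+1)=s(2j+1)=s(j)+1$,
$$v(M_{j,2j+1})=v\Bigl(\tfrac{(4j+1)!}{(3j)!}\Bigr)-v\Bigl(\tfrac{(3j+2)!}{(2j+1)!}\Bigr)=\bigl[j-s(j)+s(3j)\bigr]-\bigl[j+2-s(3j+2)+s(j)\bigr]=s(3j)+s(3j+2)-2s(j)-2 .$$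
Since $s(3j+2)=s(3j+1)+1-v(3j+2)$, we get $v(D_j)=-v(3j+2)-v(M_{j,2j+1})$, that is,
$$v(D_j)=1+2s(j)-s(3j)-s(3j+1).\tag{7.5}$$
In particular $D_j\ne0$. Check: $j=2$ gives $1+2-2-3=-2=v(7/4)$.

## 8. The inverses of $L$ and $M$

The lower bound for $s_J(Y)$ requires inverting a block of $Y$, so we need $L^{-1}$ and $M^{-1}$ explicitly.

For $j\ge b\ge1$ let
$$\Psi_{jb}=\frac{(\beta_b-\alpha_{b+1})\prod_{i<b}(\beta_j-\beta_i)}{\prod_{i=1}^{b+1}(\beta_j-\alpha_i)}.$$
The denominator is nonzero: $2j+1=i\le b+1\le j+1$ would force $j=0$. Let $\Psi_{00}=1$, $\Psi_{j0}=0$ for $j\ge1$, and $\Psi_{jb}=0$ for $j<b$. We claim $\Phi\Psi=1$. Both matrices are lower triangular, so we need $\sum_{j=c}^b\Phi_{bj}\Psi_{jc}$ for $b\ge c$.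

* For $c=0$ the sum is $\Phi_{b0}$, which is $1$ for $b=0$ and $0$ for $b\ge1$.
* For $b=c\ge1$ it is $\Phi_{bb}\Psi_{bb}=1$, by cancellation of all factors.
* For $b>c\ge1$ it is
$$(\beta_c-\alpha_{c+1})\sum_{j=c}^b\frac{\prod_{i=c+2}^b(\beta_j-\alpha_i)}{\prod_{c\le i\le b,\,i\ne j}(\beta_j-\beta_i)}.$$
The sum is the divided difference, at the $b-c+1$ nodes $\beta_c,\dots,\beta_b$, of a polynomial of degree $b-c-1$. It is the coefficient of degree $b-c$ in the interpolating polynomial, which is the polynomial itself; hence it is $0$.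

So $\Phi^{-1}=\Psi$. In the same way $\Phi'^{-1}=\Psi'$ with
$$\Psi'_{ja}=\frac{(\beta_a-\alpha'_{a+1})\prod_{i<a}(\beta_j-\beta_i)}{\prod_{i=1}^{a+1}(\beta_j-\alpha'_i)}\qquad(j\ge a\ge0).$$
Here no denominator vanishes, since $2j+1=i-1\le a\le j$ is impossible, so no special case is needed. Hence, by (7.3),
$$(L^{-1})_{jb}=\frac{\gamma_j\Phi_{jj}\Psi_{jb}}{\gamma_b},\qquad(M^{-1})_{aj}=\frac{\gamma'_j\Phi'_{jj}\Psi'_{ja}}{\gamma'_a}.$$
We have $\beta_b-\alpha_{b+1}=b(3b+2)$, $\beta_a-\alpha'_{a+1}=(a+1)(3a+1)$, $\beta_j-\beta_{b-1}=4(j-b+1)(j+b)$, $\gamma_b/\gamma_{b-1}=-\frac{2b}{2b+1}$, $\gamma'_a/\gamma'_{a-1}=-\frac{2(a+1)}{2a-1}$. Dividing consecutive entries gives, for $1\le b\le j$ resp. $1\le a\le j$,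
$$(L^{-1})_{j,b-1}=-\frac{(b-1)(3b-1)(2j-b)(2j+b+2)}{2(2b+1)(3b+2)(j-b+1)(j+b)}(L^{-1})_{jb},\tag{8.1}$$
$$(M^{-1})_{a-1,j}=-\frac{a(3a-2)(2j+1-a)(2j+1+a)}{2(2a-1)(3a+1)(j-a+1)(j+a)}(M^{-1})_{aj}.\tag{8.2}$$
For $b=1$, (8.1) says $(L^{-1})_{j0}=0$ for $j\ge1$, which is correct as $\Psi_{j0}=0$.

## 9. Logarithmic loss in the triangular factors

We now show that the factors $L,M$ and their inverses have entries of almost nonnegative valuation: the loss is logarithmic in the distance to the diagonal. In $X$ and $Y$ the factors $3a+1$ and $3b+2$ sit at the outer indices, and we want them at the pivot index $j$. So we put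
$$M^\sharp_{ja}=M_{ja}\frac{3a+1}{3j+1},\qquad L^\flat_{jb}=(L^{-1})_{jb}\frac{3j+2}{3b+2},\qquad\ell(0)=0,\quad\ell(d)=3+4\log_2d\ \ (d\ge1).$$

**Lemma 3.** $v(L_{j+d,j})$, $v(M^\sharp_{j,j+d})$, $v(L^\flat_{j,j-d})$, $v((M^{-1})_{j-d,j})$ are all $\ge-\ell(d)$.

*Proof.* For $d=0$ the entries are $1$. Let $d\ge1$ and let the entry be nonzero. We use that $n!$ divides a product of $n$ consecutive positive integers, and
$$v(d!)\ge d-1-\log_2d,\quad v((d-1)!)\ge v(d!)-\log_2d,\quad v(\lfloor\tfrac d2\rfloor!)\ge\lfloor\tfrac d2\rfloor-1-\log_2d,\quad\lfloor\tfrac d2\rfloor-\lceil\tfrac d2\rceil\ge-1.$$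
In all cases $l$ runs over $0,\dots,d-1$. Factors $2j-l$ or $2j+2+l$ with $l$ odd are odd, and there are $\lceil d/2\rceil$ even values $l=2i$, with $0\le i<\lceil d/2\rceil$. The difficulty in each case is the even denominators $2j\pm\cdots$. They are absorbed by numerators running over the same integers.

**Step 1: $L$.** By (7.4) with $b=j+l$, up to odd factors
$$L_{j+d,j}=\prod_l\frac{(j+1+l)(j-l)(3j+2+l)}{2(l+1)(2j+2+l)},$$
and nonvanishing means $d\le j$. For $l=2i$, $v(2j+2+l)=1+v(j+1+i)$. So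
$$\sum_l[v(j+1+l)-v(2j+2+l)]=\sum_{i=\lceil d/2\rceil}^{d-1}v(j+1+i)-\lceil\tfrac d2\rceil\ge v(\lfloor\tfrac d2\rfloor!)-\lceil\tfrac d2\rceil .$$
The factors $j-l$ and the factors $3j+2+l$ contribute at least $v(d!)$ each, the denominators $2(l+1)$ contribute $-d-v(d!)$. Hence $v\ge2v(d!)+v(\lfloor\frac d2\rfloor!)-\lceil\frac d2\rceil-d-v(d!)\ge-3-2\log_2d$.

**Step 2: $M^\sharp$.** With $a=j+l$ in (7.4), up to odd factors
$$M_{j,j+d}=\prod_l\frac{(j+2+l)(j+1-l)(3j+1+l)}{2(l+1)(2j+2+l)},$$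
and $d\le j+1$. The factors $j+2+l$ together with the factor $j+1$ ($l=0$ in $j+1-l$) give $\sum_{i=1}^{d+1}v(j+i)$. The even factors $2j+2+l$ remove $\lceil\frac d2\rceil+\sum_{i=1}^{\lceil d/2\rceil}v(j+i)$. There remain $\lfloor\frac d2\rfloor+1$ consecutive integers, so what remains is at least $v(\lfloor\frac d2\rfloor!)-\lceil\frac d2\rceil$. The other $j+1-l$ ($1\le l\le d-1$) are consecutive positive integers and contribute at least $v((d-1)!)$. In $M^\sharp$ the factor $3j+1$ ($l=0$) is canceled, the remaining $3j+1+l$ give at least $v((d-1)!)$, and $v(3a+1)\ge0$ for $a=j+d$. The total is at least $2v((d-1)!)+v(\lfloor\frac d2\rfloor!)-\lceil\frac d2\rceil-d-v(d!)\ge-3-4\log_2d$.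

**Step 3: $L^\flat$.** In (8.1) put $b=j-l$. The product of the $\frac{3b-1}{3b+2}=\frac{3(b-1)+2}{3b+2}$ telescopes to $\frac{3(j-d)+2}{3j+2}$, which is exactly canceled in $L^\flat$. So up to sign and odd factors
$$L^\flat_{j,j-d}=\prod_l\frac{(j-1-l)(j+l)(3j+2-l)}{2(l+1)(2j-l)},$$
and $d\le j-1$. The factors $j-1-l$ and the factor $j$ ($l=0$ in $j+l$) give $\sum_{i=0}^dv(j-i)$. The even factors $2j-l$ remove $\lceil\frac d2\rceil+\sum_{i<\lceil d/2\rceil}v(j-i)$. The remainder is at least $v(\lfloor\frac d2\rfloor!)-\lceil\frac d2\rceil$. The other $j+l$ give at least $v((d-1)!)$ and the $3j+2-l$ give at least $v(d!)$. The total is at least $v(\lfloor\frac d2\rfloor!)-\lceil\frac d2\rceil+v((d-1)!)+v(d!)-d-v(d!)\ge-3-3\log_2d$.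

**Step 4: $M^{-1}$.** In (8.2) put $a=j-l$ ($d\le j$). The product of the $\frac{3a-2}{3a+1}=\frac{3(a-1)+1}{3a+1}$ telescopes to $\frac{3(j-d)+1}{3j+1}$. So up to sign and odd factors
$$(M^{-1})_{j-d,j}=\frac{3(j-d)+1}{3j+1}\prod_l\frac{(j-l)(j+1+l)(3j+1-l)}{2(l+1)(2j-l)} .$$
The denominator $3j+1$ cancels with $l=0$ of $3j+1-l$; the remaining $3j+1-l$ give at least $v((d-1)!)$; the $j+1+l$ give at least $v(d!)$; and $v(3(j-d)+1)\ge0$. For $l=2i$, $v(2j-l)=1+v(j-i)$, so
$$\sum_l[v(j-l)-v(2j-l)]=\sum_{i=\lceil d/2\rceil}^{d-1}v(j-i)-\lceil\tfrac d2\rceil\ge v(\lfloor\tfrac d2\rfloor!)-\lceil\tfrac d2\rceil .$$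
The total is at least $v(\lfloor\frac d2\rfloor!)-\lceil\frac d2\rceil+v(d!)+v((d-1)!)-d-v(d!)\ge-3-3\log_2d$. $\square$

## 10. Digit sums near $(4^N-1)/3$

Set
$$\mu_j=j+v(3j+2)+v(D_j),\qquad\nu_j=j+v(3j+1)+v(D_j),\qquad a_0=a_0(N)=\tfrac{4^N-1}3.$$
In the next section $2^{-\nu_j}$ and $2^{-\mu_j}$ will play the roles of the diagonal entries of $X$ and $Y$. The first values, from (7.5), are as follows.

| $j$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 |
|---|---|---|---|---|---|---|---|---|---|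
| $v(D_j)$ | 0 | 0 | $-2$ | 1 | $-2$ | 0 | 0 | 1 | $-2$ |
| $\nu_j$ | 0 | 3 | 0 | 5 | 2 | 9 | 6 | 9 | 6 |
| $\mu_j$ | 1 | 1 | 3 | 4 | 3 | 5 | 8 | 8 | 7 |

Approximation numbers depend on these sequences only after sorting by size. So it is not enough that $\nu_j-\mu_j$ is large for one $j$: a large gap is needed between all $\nu_j$ with $j\ge a_0$ and all $\mu_j$ with $j\le a_0$. In the table, at $a_0=5$ ($N=2$), all listed $\nu_j$ with $j\ge5$ are at least $6$ and all $\mu_j$ with $j\le5$ are at most $5$.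

**Lemma 4.** $\min_{j\ge a_0}\nu_j-\max_{j\le a_0}\mu_j\to\infty$ as $N\to\infty$.

*Proof.* Let $h$ be the least even integer with $2^h\ge6N+2$; so $h=O(\log N)$. Take $N\ge2$ so large that $2N\ge4h+6$. Write
$$a_0=2^ha'+\tfrac{2^h-1}3,\qquad a'=\tfrac{2^{2N-h}-1}3 .$$
In binary $a'=0101\cdots01$, so $s(a')=s(a'+1)=N-\frac h2$ and $s(a'-1)=N-\frac h2-1$. We bound $\nu_j$ from below for $j\ge a_0$ and $\mu_j$ from above for $j\le a_0$, treating near and far $j$ separately.

**Step 1: $j=a_0$.** Here $s(a_0)=N$, $s(3j)=s(4^N-1)=2N$, $s(3j+1)=s(4^N)=1$. So $v(D_{a_0})=1+2N-2N-1=0$. Since $v(3j+1)=2N$ and $3j+2=4^N+1$ is odd, $\nu_{a_0}=a_0+2N$ and $\mu_{a_0}=a_0$.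

**Step 2: $j=a_0+k$, $1\le k<2^h$.** As $\frac{2^h-1}3+k<2\cdot2^h$, the part of $j$ above the lowest $h$ bits is $a'$ or $a'+1$, so $s(j)\ge N-\frac h2$. As $3j=4^N+(3k-1)$, $3j+1=4^N+3k$ and $3k<2^{h+2}$, both $s(3j)$ and $s(3j+1)$ are at most $h+3$. So $v(D_j)\ge1+2N-h-2(h+3)=2N-3h-5$ and $\nu_j\ge a_0+1+v(D_j)\ge a_0+2N-3h-4$.

**Step 3: $j=a_0+k$, $k\ge2^h\ge6N+2\ge10$.** Since $s(3j)\le s(j)+s(2j)=2s(j)$,
$$v(D_j)\ge1-s(3j+1)\ge-\log_2(4^N+3k)\ge-2N-\log_2(1+3k)\ge-2N-\tfrac k2 .$$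
The last inequality holds at $k=10$ ($31<2^5$), and for $k\ge10$ the derivative of $\log_2(1+3k)$ is at most $\frac{3}{31\ln2}<\frac12$. So $\nu_j\ge a_0+\frac k2-2N\ge a_0+N+1$.

**Step 4: $j=a_0-k\ge0$, $k\ge6N+2$.** Since $3j+2=4^N+1-3k<4^N$, $v(3j+2)<2N$. Also $v(D_j)\le1+2s(j)-s(3j+1)\le2s(j)\le4N$, because $s(3j+1)\ge1$ and $j<4^N$. So $\mu_j\le a_0-k+6N\le a_0$.

**Step 5: $j=a_0-k$, $1\le k<6N+2\le2^h$.** As $\frac{2^h-1}3-k>-2^h$, the part of $j$ above the lowest $h$ bits is $a'$ or $a'-1$, so $s(j)\le(N-\frac h2)+h=N+\frac h2$. We have $3k<2^{h+2}\le4^N$. Complementing $2N$ bits, $s(3j)=s(4^N-1-3k)=2N-s(3k)\ge2N-h-2$ and $s(3j+1)=s\bigl(4^N-1-(3k-1)\bigr)=2N-s(3k-1)\ge2N-h-2$. So $v(D_j)\le1+2N+h-2(2N-h-2)=-2N+3h+5$. Also $v(3j+2)=v(4^N-(3k-1))=v(3k-1)\le h+1$, as $0<3k-1<2^{h+2}\le4^N$. Hence $\mu_j\le a_0-2N+4h+6\le a_0$.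

Together, $\max_{j\le a_0}\mu_j=a_0$, while $\min_{j\ge a_0}\nu_j\ge a_0+\min(2N,\,2N-3h-4,\,N+1)$. The last minimum tends to $\infty$ with $N$. $\square$

## 11. Unbalanced approximation numbers: proof of Theorem 1

Fix $r\in(1/3,2/3)$. Put $\tau=\min(3r-1,2-3r)>0$ and $C_0=\max\bigl(0,\sup_{d\ge1}(\ell(d)-\tau d)\bigr)<\infty$, so that $\tau d-\ell(d)\ge-C_0$ for all $d\ge0$. For each $N$ let $J=a_0+1$.

The $F^m$ are orthogonal with $\|F^m\|=2^{rm}$. So the operator norm of a matrix $F^m\mapsto\sum_nT_{nm}F^n$ is $\sup|T_{nm}|2^{r(n-m)}$. Call $v(T_{nm})-r(n-m)$ the *normalized valuation* of the entry.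

**Step 1: upper bound for $s_J(X)$.** We approximate $X$ by the pivots $j<a_0$. By (6.4), (7.3) and the definition of $M^\sharp$,
$$X_{ba}=\pm\sum_{j\le\min(a,b)}2^{2b-a}L_{bj}\,(3j+1)D_j\,M^\sharp_{ja},$$
with a sign independent of $j$. Each term is a finitely supported rank-one matrix, because $L_{bj}=0$ for $b>2j$ and $M_{ja}=0$ for $a>2j+1$. So the partial sum $X'$ over $j<a_0$ is bounded of rank at most $a_0<J$. For $b=j+d$, $a=j+e$ we have $2b-a=j+2d-e$ and $n-m=(3b+2)-(3a+1)=3(d-e)+1$. The $j$-th term has normalized valuation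
$$\nu_j-r+[(2-3r)d+v(L_{bj})]+[(3r-1)e+v(M^\sharp_{ja})]\ \ge\ \nu_j-r-2C_0$$
by Lemma 3. Here both $r<2/3$ and $r>1/3$ are used. Hence
$$s_J(X)\le\|X-X'\|\le2^{\,r+2C_0-\min_{j\ge a_0}\nu_j}.$$

**Step 2: inverse of a block of $Y$.** Let $Y_J$ be the leading $J\times J$ block of $Y$ ($a,b<J$). By (6.4) and (7.3), $Y=\mathrm{diag}(2^{2a-1})\,M^TDL^T\,\mathrm{diag}(\pm(3b+2)2^{-b})$. Since $M^T$ is lower and $L^T$ upper triangular, $Y_J$ is the product of the leading blocks of these factors. So it is invertible with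
$$(Y_J^{-1})_{ba}=\pm\frac{2^b}{3b+2}\sum_j\frac{(L^{-1})_{jb}(M^{-1})_{aj}}{D_j}2^{1-2a}=\pm\sum_{j=\max(a,b)}^{a_0}2^{\,b+1-2a}\,\frac{L^\flat_{jb}\,(M^{-1})_{aj}}{(3j+2)D_j}.$$
For $b=j-d$, $a=j-e$ we have $b+1-2a=1-j-d+2e$. This entry maps $F^{3a+1}$ to $F^{3b+2}$, with $n-m=3(e-d)+1$. The $j$-th term has normalized valuation
$$1-r+[(3r-1)d+v(L^\flat_{jb})]+[(2-3r)e+v((M^{-1})_{aj})]-\mu_j\ \ge\ -2C_0-\mu_j$$
by Lemma 3. So $\|Y_J^{-1}\|\le2^{2C_0+\max_{j\le a_0}\mu_j}$.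

**Step 3: lower bound for $s_J(Y)$.** Let $\operatorname{rank}T'<J$. There is $0\ne w$ in the span of the $F^{3b+2}$, $b<J$, with $T'w=0$. Coordinate projections have norm at most $1$, so
$$\|(Y-T')w\|=\|Yw\|\ge\|Y_Jw\|\ge\|Y_J^{-1}\|^{-1}\|w\| .$$
Therefore $s_J(Y)\ge2^{-2C_0-\max_{j\le a_0}\mu_j}$.

**Step 4: contradiction.** Suppose $(\mathbf C)$ holds on $M_0(r)$. By Lemma 1 it holds on $H=M^1\oplus M^2$, and Lemma 2 gives $B$, independent of $N$, with $s_J(Y)\le B^2s_J(X)$. With Steps 1 and 3,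
$$\min_{j\ge a_0}\nu_j-\max_{j\le a_0}\mu_j\le2\log_2B+4C_0+r\quad\text{for all large }N,$$
which contradicts Lemma 4. This proves Theorem 1. $\blacksquare$

## 12. Weight $2$, higher level, and meagerness: proof of Theorem 2

**Step 1: weight $2$ at level $\Gamma_0(9)$.** The operator $\theta=q\frac d{dq}$ transports the weight-$0$ computation to weight $2$. On $X^{\rm rig}[r]$ we have $2^{-r}\le|A_x|\le1$, so $f\mapsto f/A^2$ is an isomorphism $M_2(r)\to M_0(r)$ with equivalent norms. By Kodaira–Spencer ($\Omega^1(\log)\cong\omega^2$), $\theta$ maps $M_0(r)$ to $M_2(r)$. On $q$-expansions $U\theta\sum a_nq^n=\sum2na_{2n}q^n$, so $U\theta=2\theta U$.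

The function $\theta F/A^2\in M_0(r)$ vanishes at $F=0$, so $\theta F=A^2Fh_0$ with $h_0\in M_0(r)$, and $h_0\ne0$ as $\theta F=q+\cdots$. Hence $\theta F^m=mF^mA^2h_0$. The Gauss norm is multiplicative, so $g\mapsto A^2h_0g$ is, up to equivalence of norms, a homothety of $H=M^1\oplus M^2$ onto a closed subspace $H'=H_1'\oplus H_2'$ of $M_2(r)$, with $H'_i=A^2h_0M^i$.

We check that $H'$ is complemented. After rescaling $F$ by a constant of absolute value $2^r$ (recall $r\in\mathbf Q$), $M_0(r)$ is a Tate algebra in one variable. By Weierstrass preparation and division, $h_0M_0(r)$ has a finite-dimensional complement in $M_0(r)$ consisting of polynomials. With $M^0$ the closed span of the $F^m$, $3\mid m$, we have $M_0(r)=M^0\oplus H$, so $h_0M^0$ is a closed complement of $h_0H$ in $h_0M_0(r)$. So $h_0H$ has a closed complement in $M_0(r)$, and by the open mapping theorem it is the image of a bounded projection. Multiply by $A^2$.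

Transport the norm of $H$ to $H'$; this does not affect $(\mathbf C)$. If $UF^m=\sum_nu_{nm}F^n$ with $m\ge1$, then
$$U(F^mA^2h_0)=\tfrac1mU\theta F^m=\tfrac2m\theta UF^m=\sum_n2\tfrac nmu_{nm}F^nA^2h_0 .$$
So $H'$ is $U$-stable, $U$ interchanges $H_1'$ and $H_2'$, and by (6.4) $U|_{H'}$ is given by
$$X^{(2)}_{ba}=\pm(3b+2)2^{2b-a+1}K_{ba},\qquad Y^{(2)}_{ab}=\pm(3a+1)2^{2a-b}K_{ba}.$$
Compared with weight $0$, the factors $3a+1$ and $3b+2$ have changed sides, so now $Y^{(2)}$ is bounded above and $X^{(2)}$ below. Keep $J$, $C_0$ and the notation of Section 11.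

* We have $Y^{(2)}_{ab}=\pm\sum_j2^{2a-b}M^\sharp_{ja}(3j+1)D_jL_{bj}$. For $a=j+e$, $b=j+d$ we have $2a-b=j+2e-d$ and $n-m=3(e-d)-1$. The $j$-th term has normalized valuation $\nu_j+r+[(2-3r)e+v(M^\sharp_{ja})]+[(3r-1)d+v(L_{bj})]\ge\nu_j-2C_0$. Dropping the terms $j\ge a_0$ leaves rank less than $J$, so $s_J(Y^{(2)})\le2^{2C_0-\min_{j\ge a_0}\nu_j}$.
* The leading $J\times J$ block of $X^{(2)}$ is the product of the leading blocks of $\mathrm{diag}((3b+2)2^{2b+1})$, $L$, $D$, $M$, $\mathrm{diag}(\pm2^{-a})$. Its inverse has entries $\pm\sum_{j=\max(a,b)}^{a_0}2^{a-2b-1}\frac{(M^{-1})_{aj}L^\flat_{jb}}{(3j+2)D_j}$. For $a=j-e$, $b=j-d$ we have $a-2b-1=-1-j-e+2d$ and $n-m=3(d-e)-1$. The $j$-th term has normalized valuation $-1+r-\mu_j+[(3r-1)e+v((M^{-1})_{aj})]+[(2-3r)d+v(L^\flat_{jb})]\ge-1-\mu_j-2C_0$. As in Step 3 of Section 11, $s_J(X^{(2)})\ge2^{-1-2C_0-\max_{j\le a_0}\mu_j}$.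

If $(\mathbf C)$ held on $M_2(r)$, it would hold on $H'$ by Lemma 1. Lemma 2 would give $s_J(X^{(2)})\le B^2s_J(Y^{(2)})$ with $B$ independent of $N$, hence $\min_{j\ge a_0}\nu_j-\max_{j\le a_0}\mu_j\le2\log_2B+4C_0+1$ for all large $N$. This contradicts Lemma 4.

**Step 2: higher level.** We embed the level-$9$ space as a complemented $U_2$-stable subspace. Let $k\in\{0,2\}$ and $\Gamma=\Gamma_0(9m)$ or $\Gamma_1(9m)$, $m$ odd. The Hasse valuation depends only on the elliptic curve, so $X(\Gamma)^{\rm rig}[r]$ is the full preimage of $X_0(9)^{\rm rig}[r]$ under the finite flat map $X(\Gamma)\to X_0(9)$, of degree $n$ say. Pullback $M_k(r)\to M_k^\dagger(\Gamma,r)$ is isometric, as the map is surjective on points, and commutes with $U_2$, by the moduli definitions. Its image is closed and $U_2$-stable. For these $k$, $A^k$ trivializes $\omega^k$ on $X(\Gamma)^{\rm rig}[r]$, with $2^{-r}\le|A_x|\le1$, so $M_k^\dagger(\Gamma,r)=A^k\mathcal O(X(\Gamma)^{\rm rig}[r])$.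 The trace of a function $g$ is, at each point, the sum of the values of $g$ at the $n$ preimages counted with multiplicity. So it is bounded by $\sup|g|$, and $\frac1n\mathrm{Tr}$ is the identity on pulled-back functions. Hence $A^kg\mapsto A^k\cdot\frac1n\mathrm{Tr}(g)$ is a bounded projection onto the image of the pullback. By Lemma 1, $(\mathbf C)$ for $\Gamma$ would imply $(\mathbf C)$ for $\Gamma_0(9)$. This fails by Theorem 1 when $k=0$ and by Step 1 when $k=2$.

**Step 3: meagerness.** Let $M$ be any of these spaces and $\mathcal G\subset M$ the set of $f$ whose spectral expansion converges to $f$.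

If $\sup_\lambda\|\pi_\lambda\|=\infty$, then $\mathcal G\subset\{f:\sup_\lambda\|\pi_\lambda f\|<\infty\}$, which is meager by Banach–Steinhaus.

If $c=\sup_\lambda\|\pi_\lambda\|<\infty$, then $\mathcal G$ lies in the closure $Z$ of the span of all generalized eigenvectors of nonzero eigenvalue. Suppose $Z=M$. Let $f\in M$ and let $G$ be a finite sum of generalized eigenvectors. Then $\pi_\lambda G=0$ for all but finitely many $\lambda$, and $G=\sum_\lambda\pi_\lambda G$. So $\|\pi_\lambda f\|=\|\pi_\lambda(f-G)\|\le c\|f-G\|$ for all but finitely many $\lambda$. Since $\|f-G\|$ can be made arbitrarily small, $\pi_\lambda f\to0$ and $\sum_\lambda\pi_\lambda f$ converges. Moreover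
$$\Big\|f-\sum_\lambda\pi_\lambda f\Big\|=\Big\|(f-G)-\sum_\lambda\pi_\lambda(f-G)\Big\|\le\max(1,c)\,\|f-G\|,$$
hence $f=\sum_\lambda\pi_\lambda f$. This is $(\mathbf C)$, which fails on $M$. So $Z$ is a proper closed subspace, which is nowhere dense, and $\mathcal G$ is meager. $\blacksquare$
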